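\title{An oriented matroid with no tope ordering whose filters of flats are all principal}

\begin{abstract}
A total ordering of the topes of an oriented matroid assigns to each tope $C$ the order filter $J(C)$ of those flats $X$ on which $C$ differs from every earlier tope. We construct a uniform oriented matroid of rank $4$ such that for every total ordering of its topes some $J(C)$ is not principal. The construction places rotated copies of a small configuration of six elements on a large grid, and the proof combines a lemma on shattered sets with Gallai's theorem. We also show that every loopless oriented matroid of rank $r$ has an ordering with all $J(C)$ principal if and only if $r\le 3$.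
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}

Let $\mathcal M$ be a loopless oriented matroid on a finite set $E$. Let $\mathcal T\subseteq\{+,-\}^E$ be its set of topes, the covectors of maximal support, and let $L$ be the lattice of flats of the underlying matroid, each flat being a subset of $E$ and $L$ being ordered by inclusion. These notions are recalled in Section~\ref{sec:prelim}. The model case is a central arrangement $\mathcal A$ of hyperplanes in $\mathbb R^d$. There $E$ is the set of hyperplanes, the topes are the chambers (the closures of the components of $\mathbb R^d\setminus\bigcup\mathcal A$), each recorded by the side of every hyperplane on which it lies, and a flat is the set of all hyperplanes containing a given intersection subspace.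

For topes $K,C$ let $S(K,C)=\{e\in E: K(e)=-C(e)\}$ be the set of elements separating them. Given a total ordering $<$ of $\mathcal T$ and a tope $C$, put
\[
J(C)=\{X\in L:\ S(K,C)\cap X\ne\emptyset\ \text{ for all topes } K<C\}.
\]
The condition $S(K,C)\cap X=\emptyset$ says that $K$ and $C$ agree on $X$. Hence
\begin{equation}\label{eq:first}
X\in J(C)\iff C \text{ is the first tope } K \text{ with } K|_X=C|_X .
\end{equation}
For an arrangement this reads as follows. Erase all hyperplanes outside $X$; the chambers merge into larger chambers, and $X\in J(C)$ says that $C$ is the first chamber to be listed inside its larger chamber. So $J(C)$ records in which respects $C$ is new when it appears. The set $J(C)$ contains $E$ and is an order filter (up-set) of $L$. It is \emph{principal} if $J(C)=\{X\in L:X\supseteq X_0\}$ for some flat $X_0$, that is, if a single smallest flat accounts for the novelty of $C$. We call the ordering \emph{good} if $J(C)$ is principal for every tope $C$.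

\begin{example}\label{ex:twolines}
Take the two coordinate axes in the plane. Then $E=\{1,2\}$, all subsets of $E$ are flats, and all four sign vectors are topes. In the ordering ${+}{+},\ {-}{+},\ {+}{-},\ {-}{-}$ the filters are generated by $\emptyset$, $\{1\}$, $\{2\}$, $E$, so it is good. An ordering that starts with ${+}{+},\ {-}{-}$ is not good: $J({-}{-})=\{\{1\},\{2\},E\}$ has two minimal elements.
\end{example}

Lofano and Paolini proved that every real hyperplane arrangement has a good ordering, a so-called Euclidean ordering. Euclidean orderings are defined by distances in Euclidean space, so they are not available for non-realizable oriented matroids. A combinatorial substitute that suggests itself is a linear extension of the tope poset, in which a base tope $B$ is fixed and $K$ lies below $C$ if $S(B,K)\subseteq S(B,C)$. Not every such linear extension is good.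

\begin{example}\label{ex:linext}
Take the linear forms $x+y+z,\ x,\ y,\ z$ on $\mathbb R^3$, numbered $1,2,3,4$. The topes are all sign vectors except $\pm({-}{+}{+}{+})$, and the flats are the sets of size at most $2$ and $E$. With $B={+}{+}{+}{+}$, a linear extension of the tope poset may start with ${+}{+}{+}{+},\ {+}{-}{+}{+},\ {+}{+}{-}{+},\ {-}{+}{-}{+},\ {-}{-}{+}{+}$. The last of these is separated from the earlier ones by $\{1,2\}$, $\{1\}$, $\{1,2,3\}$, $\{2,3\}$, so its filter is $\{\{1,2\},\{1,3\},E\}$, which is not principal.
\end{example}

This leads to the question posed in \cite[Question~3.1]{Erratum}: does every oriented matroid have a total ordering of its topes for which all filters $J(C)$ are principal? The answer is no.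

\begin{theorem}\label{thm:main}
There is a uniform (in particular loopless) oriented matroid $\mathcal M$ of rank $4$ such that for every total ordering of its topes some $J(C)$ is not principal.
\end{theorem}

By the theorem of Lofano and Paolini, this $\mathcal M$ is non-realizable. Rank $4$ is the threshold.

\begin{theorem}\label{thm:ranks}
Let $r\ge0$. Every loopless oriented matroid of rank $r$ admits a total ordering of its topes with all $J(C)$ principal if and only if $r\le3$.
\end{theorem}

\subsection{Sweeps}\label{sub:sweeps}

Both theorems are guided by one picture: a hyperplane sweeps through the arrangement, and the chambers are listed as it meets them.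

\begin{example}\label{ex:threelines}
Let $E=\{a,b,c\}$ be the three coordinate planes in $\mathbb R^3$. All subsets of $E$ are flats and all eight sign vectors are topes. A generic affine plane cuts out three lines and meets seven chambers (Figure~\ref{fig:sweep}). Move a horizontal line upward. In its lowest positions it meets four chambers, which we list from left to right. Each time it passes a vertex it meets one new chamber. The chamber that is never met comes last. The resulting ordering is good, with these generators:
\[
\begin{array}{c|cccccccc}
C&{+}{+}{+}&{-}{+}{+}&{-}{-}{+}&{-}{-}{-}&{+}{-}{+}&{+}{-}{-}&{+}{+}{-}&{-}{+}{-}\\ \hline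
X_0&\emptyset&\{a\}&\{b\}&\{c\}&\{a,b\}&\{a,c\}&\{b,c\}&E
\end{array}
\]
For instance, ${+}{-}{-}$ is separated from the five earlier topes by $\{b,c\}$, $E$, $\{a,c\}$, $\{a\}$, $\{c\}$, and a set meets all of these exactly when it contains $a$ and $c$.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\draw[thick] (-1.8,-1.8) node[below]{$a$} -- (3.8,3.8);
\draw[thick] (0,-1.8) node[below]{$b$} -- (0,3.8);
\draw[thick] (3.8,-1.8) node[below]{$c$} -- (-1.8,3.8);
\draw[dashed] (-2.2,-0.95) -- (4.2,-0.95);
\draw[->] (4,-0.9) -- (4,-0.2);
\fill (0,0) circle (1.6pt); \fill (1,1) circle (1.6pt); \fill (0,2) circle (1.6pt);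
\node at (-1.2,1) {\scriptsize ${+}{+}{+}$};
\node at (-0.55,-1.45) {\scriptsize ${-}{+}{+}$};
\node at (1.2,-0.4) {\scriptsize ${-}{-}{+}$};
\node at (2.8,1) {\scriptsize ${-}{-}{-}$};
\node at (0.42,1) {\scriptsize ${+}{-}{+}$};
\node at (1.2,2.9) {\scriptsize ${+}{-}{-}$};
\node at (-0.55,3.45) {\scriptsize ${+}{+}{-}$};
\end{tikzpicture}
\caption{Three lines $a,b,c$, each with sign $+$ on its left and $-$ on its right, swept by a rising horizontal line (dashed). The sweep starts with four chambers and meets ${+}{-}{+}$, ${+}{-}{-}$, ${+}{+}{-}$ at the vertices $ab$, $ac$, $bc$. The eighth sign vector ${-}{+}{-}$ is the negative of the triangle and does not appear.}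
\label{fig:sweep}
\end{figure}

The same mechanism works one dimension higher. Let $\varphi_e(p)=\langle n_e,p\rangle+t_e$ be affine functions on $\mathbb R^3$ such that any three normals $n_e$ are independent and no four of the planes $\varphi_e=0$ meet. Homogenizing gives a uniform oriented matroid of rank $4$. Its topes are the sign vectors of the chambers in $\mathbb R^3$ and their negatives, and a triple $X\subset E$ is a flat that corresponds to a vertex $p_X$. Fix a generic direction $h$, call $\langle h,p\rangle$ the height of $p$, and list the chambers as a rising plane meets them, leaving the remaining topes for the end. The chambers that are unbounded below come first. Any other chamber $C$ is met at its lowest vertex $p_X$. Write $h=\sum_{x\in X}\gamma_xn_x$, so that the height above $p_X$ is $\sum_x\gamma_x\varphi_x$. Then $C(x)=\operatorname{sgn}\gamma_x$ for $x\in X$. Every chamber with this pattern on $X$ lies above $p_X$, so $C$ is the first of them and $X\in J(C)$. For $x\in X$, the neighbor of $C$ across the plane $x$ reaches below $p_X$ and is listed earlier, so every member of $J(C)$ contains $x$. Thus $J(C)=\{X,E\}$.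

All that this uses of the height function is an order in which to pass the vertices. One might therefore expect that a combinatorial sweep produces a good ordering for every oriented matroid. In rank $3$ this is true: there is always a next vertex to pass (Section~\ref{sec:ranks}). In rank $4$ it fails.

\subsection{Plan of the counterexample}

In Section~\ref{sec:gadget} we describe six ``planes'' and an open set $O$ of directions such that, among twelve distinguished vertices, each one has to be passed later than another one. A sweep in a direction from $O$ gets stuck. Two difficulties remain. A good ordering need not be a sweep, and even a sweep could come from a direction outside $O$.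

The first difficulty is met by a rigidity property of good orderings (Section~\ref{sec:cubes}): all patterns on a set $X$ can only be completed by topes that agree outside $X$. It implies that a good ordering which has listed, before reaching the six planes, everything visible from below in a direction $h\in O$ must go on like a sweep and pass a first distinguished vertex, which does not exist (Section~\ref{sec:local}). For the second difficulty we shrink the six planes to a tiny cluster and put, near every point of a large grid, finitely many rotated copies whose sets of directions cover the sphere (Section~\ref{sec:grid}). Record at each grid point which views of its clusters have not been listed when the ordering arrives there. If these unseen views point in all directions, Gallai's theorem yields a closed walk of clusters along which the arrival time increases. Otherwise they lie in a half-space, and one of the rotated copies is approached from below in a forbidden direction (Section~\ref{sec:ramsey}).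

\section{Preliminaries}\label{sec:prelim}

\subsection{Oriented matroids}

We identify the signs $+,-$ with $\pm1$ and multiply them accordingly. We write $X\cup e$ and $X\setminus e$ for $X\cup\{e\}$ and $X\setminus\{e\}$. A \emph{pattern} on a set $X$ is an element of $\{\pm\}^X$. The general reference for this subsection is \cite{OM}.

For sign vectors $V,W\in\{+,-,0\}^E$, the \emph{composition} $V\circ W$ equals $V(e)$ where $V(e)\ne0$ and $W(e)$ elsewhere. The vectors $V,W$ are \emph{orthogonal} if the products $V(e)W(e)$ are all zero or both signs occur among them. An \emph{oriented matroid} on $E$ is given by a set of sign vectors, the \emph{covectors}, that contains $0$, is closed under negation and composition, and satisfies elimination: if $V(e)=-W(e)\neq0$ for covectors $V,W$, there is a covector $Z$ with $Z(e)=0$ and $Z(f)=(V\circ W)(f)$ for all $f$ at which $V,W$ do not have opposite nonzero signs. A \emph{loop} is an element at which all covectors vanish; if there is none, the topes are the covectors without zero entries. The \emph{flats} are the zero sets of covectors, and an intersection of flats is a flat. The \emph{cocircuits} are the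 nonzero covectors of minimal support; every maximal flat different from $E$ is the zero set of exactly one pair $\pm V$ of cocircuits. The \emph{circuits} are the nonzero sign vectors of minimal support among those orthogonal to all covectors. A set is \emph{independent} if it contains the support of no circuit, and the \emph{rank} is the size of a maximal independent set. \emph{Reorienting} an element $e$ means changing the sign at $e$ in all covectors; this changes neither the flats nor the sets $S(K,C)$.

Vectors $f_e$ ($e\in E$) spanning $\mathbb R^r$ define a \emph{realizable} oriented matroid of rank $r$: its covectors are the vectors $(\operatorname{sgn}\langle f_e,p\rangle)_e$ for $p\in\mathbb R^r$, and its circuits are the sign vectors of the minimal linear dependencies. An oriented matroid of rank $r$ is \emph{uniform} if all $r$-subsets are independent. In a uniform oriented matroid of rank $4$ on more than four elements, the flats are the sets of size at most $3$ and $E$. Such oriented matroids can be specified by a \emph{chirotope}, an abstraction of the map $\operatorname{sgn}\det(f_{e_1},\dots,f_{e_4})$. We use four standard facts.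

\begin{itemize}
\item[(F1)] An alternating map $\chi:E^4\to\{0,\pm1\}$ that is nonzero on all $4$-subsets is the chirotope of a uniform oriented matroid of rank $4$ if and only if, for all distinct $x_1,x_2,y_1,\dots,y_4$ and with $x=x_1x_2$, the three signs
\[
\chi(xy_1y_2)\chi(xy_3y_4),\qquad -\chi(xy_1y_3)\chi(xy_2y_4),\qquad \chi(xy_1y_4)\chi(xy_2y_3)
\]
are not all equal.
\item[(F2)] In that case the supports of the circuits are the $5$-subsets $\{e_0,\dots,e_4\}$, and the two circuits with this support are $Z(e_i)=\pm(-1)^i\chi(e_0\cdots\widehat{e_i}\cdots e_4)$, with a global sign $\pm$.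
\item[(F3)] Circuits and covectors are orthogonal. In particular, no tope agrees with a circuit on the support of the circuit.
\item[(F4)] If $X$ is independent, every pattern on $X$ is the restriction of a tope.
\end{itemize}

The six $4$-tuples in (F1) are called the \emph{brackets}; they are grouped into three \emph{products}. Condition (F1) is the shadow of the Grassmann--Pl\"ucker identity for determinants $[\,\cdot\,]$ of vectors in $\mathbb R^4$,
\[
[xy_1y_2][xy_3y_4]-[xy_1y_3][xy_2y_4]+[xy_1y_4][xy_2y_3]=0 .
\]
Our non-realizable examples arise from vector configurations by assigning signs to vanishing determinants. The next observation tells when this is harmless.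

\begin{lemma}\label{lem:GP}
Let vectors in $\mathbb R^4$ be attached to $x_1,x_2,y_1,\dots,y_4$, and let $\chi$ be nonzero on the six brackets and equal to the sign of the determinant on each bracket whose determinant is nonzero. If all brackets with vanishing determinant lie in one product, the three signs in \emph{(F1)} are not all equal.
\end{lemma}

\begin{proof}
If no determinant vanishes, the three terms of the identity are nonzero with sum $0$, so they do not have a common sign. Otherwise one term is $0$ and the other two are nonzero with sum $0$, so two of the signs in (F1) are opposite.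
\end{proof}

We also use Cramer's rule in this form: if any $k$ of the vectors $w_0,\dots,w_k\in\mathbb R^k$ are independent, their linear dependency is, up to a scalar, $\sum_i(-1)^i\det(w_0,\dots,\widehat{w_i},\dots,w_k)\,w_i=0$. Its sign vector is determined up to a global sign by the signs of the determinants.

\subsection{Generators}

A principal filter of flats is closed under intersection. Conversely, since $J(C)$ is a nonempty up-set, it is principal as soon as it is closed under intersection. In a good ordering we call the smallest member $X_C$ of $J(C)$ the \emph{generator} of $C$. In Example~\ref{ex:threelines} every subset of $E$ is the generator of exactly one tope. This is forced by counting.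

\begin{lemma}\label{lem:count}
Let $\mathcal M$ be uniform of rank $4$ on more than four elements, with a good ordering. Every $X\subset E$ with $|X|\le3$ is the generator of exactly one tope $C_X$.
\end{lemma}

\begin{proof}
Let $\nu_Y$ be the number of topes with generator $Y$, and let $|X|\le3$. By (F4) all $2^{|X|}$ patterns on $X$ are realized, so by \eqref{eq:first} exactly $2^{|X|}$ topes $C$ have $X\in J(C)$, one for each pattern. These are the topes with $X_C\subseteq X$. Hence $\sum_{Y\subseteq X}\nu_Y=2^{|X|}$. By induction on $|X|$ the proper subsets of $X$ contribute $2^{|X|}-1$, and $\nu_X=1$.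
\end{proof}

\section{Good orderings complete patterns in cubes}\label{sec:cubes}

We first see the rigidity of good orderings in the smallest case.

\begin{example}\label{ex:hexagon}
Let $E=\{a,b,c\}$ with all eight sign vectors as topes, the vertices of a cube, and take any good ordering. We claim that before the first of ${+}{+}{+}$ and ${-}{-}{-}$ appears, no pair of elements has shown all four patterns. Every tope $C$ except the first has an earlier neighbor in the cube: otherwise the three pairs lie in $J(C)$, hence so does their intersection $\emptyset$, and $C$ is first. So the topes listed before $\pm({+}{+}{+})$ form a path on the hexagon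
\[
{+}{-}{-},\quad {+}{+}{-},\quad {-}{+}{-},\quad {-}{+}{+},\quad {-}{-}{+},\quad {+}{-}{+},
\]
and the path grows at its ends. Permutations of $E$ and the global change of sign preserve goodness and give all twelve symmetries of the hexagon. If the path reached five vertices, we could thus assume that $C={-}{-}{+}$ comes right after the first four displayed. Then $C$ is new on $\{a,b\}$ and on $\{b,c\}$ but not on $\{b\}$, so $J(C)$ is not closed under intersection. Hence the path has at most four vertices, and the first four displayed miss ${-}{-}$ on $\{a,b\}$, ${-}{+}$ on $\{b,c\}$ and ${+}{+}$ on $\{a,c\}$.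
\end{example}

The reason behind the example is that the four patterns on a pair can only be completed by the four vertices of a square face of the cube, and every such face contains ${+}{+}{+}$ or ${-}{-}{-}$. To prove this in general we compare two numbers: how many restrictions of topes have been listed, and on how many sets all patterns have been seen.

Let $S$ be a finite set and $U\subseteq\{\pm\}^S$. A set $X\subseteq S$ is \emph{shattered} by $U$ if $U|_X=\{\pm\}^X$; let $\operatorname{sh}(U)$ be the family of shattered sets. Subsets of shattered sets are shattered. An \emph{$X$-cube} is a set $\{W\in\{\pm\}^S:W|_{S\setminus X}=\rho\}$ for a fixed pattern $\rho$ on $S\setminus X$; we denote its members by $(D,\rho)$ with $D\in\{\pm\}^X$.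

\begin{lemma}\label{lem:shatter}
We have $|U|\le|\operatorname{sh}(U)|$. If equality holds, $U$ contains an $X$-cube for every $X\in\operatorname{sh}(U)$.
\end{lemma}

\begin{proof}
We use induction on $|S|$. For $S=\emptyset$, either $U$ and $\operatorname{sh}(U)$ are both empty or both have one element. For $x\in S$ let $U^\cup$ be the projection of $U$ to $S\setminus x$, and let $U^\cap$ be the set of patterns on $S\setminus x$ both of whose extensions lie in $U$. Then $|U|=|U^\cup|+|U^\cap|$. A set $X\not\ni x$ is shattered by $U$ if and only if it is shattered by $U^\cup$, and $X\in\operatorname{sh}(U^\cap)$ implies $X\cup x\in\operatorname{sh}(U)$. Therefore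
\[
|\operatorname{sh}(U)|\ \ge\ |\operatorname{sh}(U^\cup)|+|\operatorname{sh}(U^\cap)|\ \ge\ |U^\cup|+|U^\cap|=|U| .
\]
Suppose that equality holds, and let $X'\in\operatorname{sh}(U)$. If $X'=\emptyset$, then $U\neq\emptyset$ and any member of $U$ is an $\emptyset$-cube. Otherwise take $x\in X'$ in the display. Equality in the first step means that every shattered set containing $x$ has the form $X\cup x$ with $X\in\operatorname{sh}(U^\cap)$, so $X'\setminus x\in\operatorname{sh}(U^\cap)$. Equality in the second step gives $|\operatorname{sh}(U^\cap)|=|U^\cap|$. By induction $U^\cap$ contains an $(X'\setminus x)$-cube, and its extensions form an $X'$-cube in $U$.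
\end{proof}

A good ordering provides the case of equality, because the topes $C_X$ of Lemma~\ref{lem:count} are as many as the sets $X$.

\begin{lemma}[Cube lemma]\label{lem:cube}
Let $\mathcal M$ be uniform of rank $4$ on more than four elements, with a good ordering. Let $S\subseteq E$, let $I$ be an initial segment of the ordering, and let $I|_S=\{K|_S:K\in I\}$. If $I|_S$ shatters no $4$-subset of $S$, then $I|_S$ contains an $X$-cube for every $X\in\operatorname{sh}(I|_S)$.
\end{lemma}

\begin{proof}
Let $\mathcal Y=\{Y\subseteq S:|Y|\le3,\ C_Y\in I\}$ and $U=\{C_Y|_S:Y\in\mathcal Y\}\subseteq I|_S$. The topes $C_Y$ are distinct, and so are their restrictions to $S$: if $C_Y$ agreed on $S$ with an earlier tope, it would not be first on $Y\subseteq S$. Hence $|U|=|\mathcal Y|$.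

Let $X\in\operatorname{sh}(I|_S)$. By hypothesis $|X|\le3$. For each pattern $D$ on $X$, the first tope $C$ with $C|_X=D$ lies in the initial segment $I$. It has $X\in J(C)$, so its generator $Y$ is contained in $X$, and $C=C_Y$ with $Y\in\mathcal Y$. Thus $U$ shatters $X$. Moreover $C_X$ is itself the first tope with its pattern on $X$, so $C_X\in I$ and $X\in\mathcal Y$. We have shown $\operatorname{sh}(U)=\operatorname{sh}(I|_S)\subseteq\mathcal Y$. So $|\operatorname{sh}(U)|\le|U|$, and Lemma~\ref{lem:shatter} applies to $U$.
\end{proof}

The hypothesis on $4$-subsets is needed because these are not flats, so no tope $C_X$ accounts for them in the count.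

\section{Six planes that cannot be swept}\label{sec:gadget}

We want an oriented matroid $\mathcal G$ of rank $4$ on six elements and an element $g$, the plane at infinity, together with normals $n_e\in\mathbb R^3$ that describe how the six planes look from far away, such that no sweep in a direction close to a given vector $z$ is possible.

\subsection{The distinguished triples and the normals}

Let $E_0=\{a_1,b_1,a_2,b_2,a_3,b_3\}$ and $P_i=\{a_i,b_i\}$, with indices modulo $3$. Let $\mathcal X$ be the family of the twelve triples $P_i\cup c$ with $c\in E_0\setminus P_i$.

\begin{lemma}\label{lem:T}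
Every $4$-subset of $E_0$ contains at least two members of $\mathcal X$. Every subset of $E_0$ of size at most $2$ lies in a member of $\mathcal X$.
\end{lemma}

\begin{proof}
A $4$-subset is either $P_i\cup P_{i+1}$ or $P_i\cup\{c,e\}$ with $c\in P_{i+1}$, $e\in P_{i-1}$; in both cases it contains $P_i\cup c$ for two elements $c$. A pair $\{x,y\}$ with $x\in P_i$ lies in $P_i\cup y$ if $y\notin P_i$, and in $P_i\cup c$ for any $c\notin P_i$ otherwise.
\end{proof}

In $\mathbb R^3$ put $\lambda_1=(1,0,0)$, $\lambda_2=(0,1,0)$, $\lambda_3=-\lambda_1-\lambda_2$, $z=(0,0,1)$, and
\[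
n^0_{a_i}=\lambda_i-z,\qquad n^0_{b_i}=\lambda_i+z;\qquad\qquad n_{a_i}=\lambda_i-z,\qquad n_{b_i}=\lambda_i+z+2\varepsilon\lambda_{i+1}.
\]
Any three of the $n^0_e$ are independent. Indeed, for $P_i\cup c$ with $c\in P_j$ their span contains $\lambda_i,z,\lambda_j$. For one vector $\lambda_i\pm z$ from each pair, the sum is an odd multiple of $z$, so the span contains $z$ and then all $\lambda_i$. Fix $\varepsilon\in(0,\frac12)$ so small that
\begin{equation}\label{eq:eps}
\operatorname{sgn}\det(n_x,n_y,n_w)=\operatorname{sgn}\det(n^0_x,n^0_y,n^0_w)\ne0\qquad\text{for all triples } x,y,w .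
\end{equation}
The vectors $n^0_e$ are convenient for computing dependencies; the perturbed vectors $n_e$ are the true normals.

As in Section~\ref{sub:sweeps}, the pattern of the chamber that a sweep in direction $z$ meets at the vertex $X$ is read off from the expansion of $z$. For $X\in\mathcal X$ write $z=\sum_{x\in X}\gamma_xn_x$ and put $\tau_X(x)=\operatorname{sgn}\gamma_x$.

\begin{lemma}\label{lem:tau}
For $X=P_i\cup c$,
\begin{equation}\label{eq:tau}
\tau_X(a_i)=-,\qquad \tau_X(b_i)=+,\qquad \tau_X(c)=\begin{cases}-&\text{if }c\in P_{i+1},\\ +&\text{if }c\in P_{i-1}.\end{cases}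
\end{equation}
\end{lemma}

\begin{proof}
The linear map with $\lambda_i\mapsto\lambda_{i+1}$, $z\mapsto z$ sends $n_{a_i},n_{b_i}$ to $n_{a_{i+1}},n_{b_{i+1}}$, so we may take $i=1$. Write $e$ for $n_e$. Then $z=\frac12(b_1-a_1)-\varepsilon\lambda_2$. Using $\lambda_1=a_1+z$ and $\lambda_3=-\lambda_1-\lambda_2$, the definitions of $a_2,b_2,a_3,b_3$ give in turn
\[
\lambda_2=a_2+z,\quad \lambda_2=\tfrac{b_2+2\varepsilon a_1}{1-2\varepsilon}-z,\quad \lambda_2=-a_3-a_1-2z,\quad \lambda_2=-b_3-(1-2\varepsilon)a_1+2\varepsilon z .
\]
Substituting,
\begin{align*}
(1+\varepsilon)z&=-\tfrac12a_1+\tfrac12b_1-\varepsilon a_2,\\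
(1-\varepsilon)z&=-\bigl(\tfrac12+\tfrac{2\varepsilon^2}{1-2\varepsilon}\bigr)a_1+\tfrac12b_1-\tfrac{\varepsilon}{1-2\varepsilon}\,b_2,\\
(1-2\varepsilon)z&=-(\tfrac12-\varepsilon)a_1+\tfrac12b_1+\varepsilon a_3,\\
(1+2\varepsilon^2)z&=-(\tfrac12-\varepsilon+2\varepsilon^2)a_1+\tfrac12b_1+\varepsilon b_3 .
\end{align*}
For $0<\varepsilon<\frac12$ the signs are those of \eqref{eq:tau}.
\end{proof}

Let $O\subset S^2$ be the set of unit vectors $h$ such that for every $X\in\mathcal X$ the coefficients of $h$ in the basis $(n_x)_{x\in X}$ have the signs $\tau_X$. It is open in $S^2$ and contains $z$.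

\begin{remark}
The perturbation is needed. For the vectors $n^0_e$ and $h=\xi_1\lambda_1+\xi_2\lambda_2+\xi_3\lambda_3+tz$, the coefficient of $c\in P_{i+1}$ in the basis $P_i\cup c$ is $\xi_{i+1}-\xi_{i-1}$. These three numbers have sum $0$, so they cannot all be negative as \eqref{eq:tau} requires.
\end{remark}

A point far away in direction $v$ sees the six planes with the signs of $\langle n_e,v\rangle$. For $v\in\mathbb R^3$ with all $\langle n_e,v\rangle\neq0$ put $\operatorname{sgn}(v)=(\operatorname{sgn}\langle n_e,v\rangle)_{e}\in\{\pm\}^{E_0}$, and let $\mathcal D$ be the set of all these patterns. The views from below show every pattern on $X\in\mathcal X$ other than $\tau_X$.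

\begin{lemma}\label{lem:below}
Let $h\in O$, $X\in\mathcal X$ and $D\in\{\pm\}^X$ with $D\ne\tau_X$. There is $v$ with $\langle h,v\rangle<0$ such that $\operatorname{sgn}(v)$ is defined and $\operatorname{sgn}(v)|_X=D$.
\end{lemma}

\begin{proof}
Write $h=\sum_{x\in X}\gamma_xn_x$ with $\operatorname{sgn}\gamma_x=\tau_X(x)$, and pick $x_0$ with $D(x_0)\neq\tau_X(x_0)$. As the $n_x$ form a basis, the three numbers $\langle n_x,v\rangle$ can be prescribed. Give them the signs $D(x)$ and make $|\langle n_{x_0},v\rangle|$ so large that $\langle h,v\rangle=\sum_x\gamma_x\langle n_x,v\rangle<0$. A small perturbation of $v$ makes $\operatorname{sgn}(v)$ defined.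
\end{proof}

\subsection{The oriented matroid $\mathcal G$}

We start from a degenerate arrangement with normals $n^0_e$ in which three quadruples of planes are concurrent, and resolve the three quadruple points by hand. Let $\mathbf e_1,\dots,\mathbf e_4$ be the standard basis of $\mathbb R^4$ and put $\hat\lambda_1=\mathbf e_1$, $\hat\lambda_2=\mathbf e_2$, $\hat z=\mathbf e_3$, $g=\mathbf e_4$, $\hat\lambda_3=g-\hat\lambda_1-\hat\lambda_2$,
\[
f_{a_i}=\hat\lambda_i-\hat z,\qquad f_{b_i}=\hat\lambda_i+\hat z .
\]
The first three coordinates of $f_e$ form $n^0_e$, so
\begin{equation}\label{eq:fg}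
\det(f_x,f_y,f_w,g)=\det(n^0_x,n^0_y,n^0_w)\ne0 .
\end{equation}
The sets $P_i\cup\{c,e\}$ with $c\in P_{i+1}$, $e\in P_{i-1}$ are independent, since their span contains $\hat z,\hat\lambda_1,\hat\lambda_2,\hat\lambda_3$. So the only dependent $4$-subsets of $E_0\cup g$ are the three \emph{special} sets $Q_i=P_i\cup P_{i+1}$, on which $f_{a_i}-f_{b_i}-f_{a_{i+1}}+f_{b_{i+1}}=0$.

\begin{lemma}\label{lem:Gchi}
Let $\chi$ be an alternating map on $(E_0\cup g)^4$ that has arbitrary nonzero signs on the three special sets and equals $\operatorname{sgn}\det$ elsewhere. Then $\chi$ is the chirotope of a uniform oriented matroid of rank $4$.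
\end{lemma}

\begin{proof}
By (F1) and Lemma~\ref{lem:GP} it suffices to show that the special sets among the six brackets lie in one product. All brackets contain $\{x_1,x_2\}$. If two of them are special, they are $P_i\cup P_{i+1}$ and $P_i\cup P_{i-1}$ for some $i$, their intersection forces $\{x_1,x_2\}=P_i$, and $P_{i+1},P_{i-1}$ are complementary pairs in $\{y_1,\dots,y_4\}$. So these two brackets form one product, and the third special set does not contain $P_i$.
\end{proof}

For a $4$-set $Q=\{e_0,\dots,e_3\}\subset E_0$ let $\zeta_Q\in\{\pm\}^Q$ be the pattern such that $(\zeta_Q,\,g\mapsto-)$ is a circuit. In a realizable picture this circuit is a relation $\sum_{e\in Q}\gamma_e\varphi_e=s$ with $\operatorname{sgn}\gamma_e=\zeta_Q(e)$ and a constant $s>0$, and $\zeta_Q$ is the pattern of the tetrahedron bounded by the four planes of $Q$. By (F2) and \eqref{eq:fg}, $\zeta_Q(e_i)=\pm(-1)^i\operatorname{sgn}\det(n^0_{e_0},\dots,\widehat{n^0_{e_i}},\dots,n^0_{e_3})$. By Cramer's rule,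
\begin{equation}\label{eq:dep}
\begin{array}{l}
\text{$\pm\zeta_Q$ are the sign vectors of the linear dependency of $(n^0_e)_{e\in Q}$, and of that of any}\\
\text{four vectors in $\mathbb R^3$ whose $3\times3$ determinants have the same signs.}
\end{array}
\end{equation}
The value of the circuit at $g$ is governed by $\chi(Q)$, so changing the sign of $\chi(Q)$ replaces $\zeta_Q$ by $-\zeta_Q$. On $Q_i$ the dependency is $n^0_{a_i}-n^0_{b_i}-n^0_{a_{i+1}}+n^0_{b_{i+1}}=0$. We choose the three free signs such that
\begin{equation}\label{eq:zetaS}
\zeta_{Q_i}:\quad a_i\mapsto-,\quad b_i\mapsto+,\quad a_{i+1}\mapsto+,\quad b_{i+1}\mapsto-\qquad(i=1,2,3),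
\end{equation}
and call the resulting oriented matroid $\mathcal G$, with chirotope $\chi_{\mathcal G}$. For $Q=P_i\cup\{c,e\}$ with $c\in P_{i+1}$, $e\in P_{i-1}$, no $4$-subset of $Q\cup g$ is special, so the circuit is the sign vector of the dependency of the vectors. We have $f_c+f_e=\hat\lambda_{i+1}+\hat\lambda_{i-1}-k\hat z$ with $k\in\{-2,0,2\}$, and $\frac{1-k}2f_{a_i}+\frac{1+k}2f_{b_i}=\hat\lambda_i+k\hat z$. The sum of the two expressions is $g$. Hence
\begin{equation}\label{eq:zetaN}
\zeta_{P_i\cup\{c,e\}}(c)=\zeta_{P_i\cup\{c,e\}}(e)=+\qquad(c\in P_{i+1},\ e\in P_{i-1}).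
\end{equation}

\subsection{No vertex can be passed first}

In a realizable picture, evaluating $\sum_{e\in Q}\gamma_e\varphi_e=s$ for $Q=X\cup e$ at the vertex $p_X$ gives $\operatorname{sgn}\varphi_e(p_X)=\zeta_{X\cup e}(e)$. So the chamber that a sweep in a direction from $O$ meets at $p_X$ has the pattern $W$ of the next lemma with $\delta=+$. The sign $\delta=-$ describes the antipodal vertex, which we cannot ignore because the set of topes is closed under negation.

\begin{lemma}\label{lem:cycle}
Let $X\in\mathcal X$, $\delta=\pm$, and let $W\in\{\pm\}^{E_0}$ be given by $W|_X=\tau_X$ and $W(e)=\delta\zeta_{X\cup e}(e)$ for $e\notin X$. Then $W|_Y=\tau_Y$ for some $Y\in\mathcal X$ with $Y\neq X$.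
\end{lemma}

\begin{proof}
Formulas \eqref{eq:tau}, \eqref{eq:zetaS}, \eqref{eq:zetaN} are invariant under $i\mapsto i+1$, so let $X=P_1\cup c$. Then $W(a_1)=-$, $W(b_1)=+$, and $W(c)$ is $-$ for $c\in P_2$ and $+$ for $c\in P_3$. Note that $P_1\cup P_2=Q_1$ and $P_1\cup P_3=Q_3$. In each row of the table, one further value of $W$ is computed, and \eqref{eq:tau} shows $W|_Y=\tau_Y$.
\[
\begin{array}{c|c|l|l}
c&\delta&\text{further value of }W&Y\\ \hline
a_2\text{ or }b_2&+&W(b_3)=+\ \text{ by \eqref{eq:zetaN}}&P_1\cup b_3\\
a_3&+&W(b_3)=\zeta_{Q_3}(b_3)=+&P_1\cup b_3\\
b_3&+&W(a_3)=\zeta_{Q_3}(a_3)=-&P_3\cup a_1\\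
a_3\text{ or }b_3&-&W(a_2)=-\ \text{ by \eqref{eq:zetaN}}&P_1\cup a_2\\
b_2&-&W(a_2)=-\zeta_{Q_1}(a_2)=-&P_1\cup a_2\\
a_2&-&W(b_2)=-\zeta_{Q_1}(b_2)=+&P_2\cup b_1
\end{array}
\]
In the third row $(W(a_3),W(b_3),W(a_1))=(-,+,-)$ with $a_1\in P_{3+1}$; in the last row $(W(a_2),W(b_2),W(b_1))=(-,+,+)$ with $b_1\in P_{2-1}$.
\end{proof}

\begin{remark}\label{rem:cycle}
The lemma shows that there are no affine functions $\varphi_e=\langle n_e,\cdot\rangle+t_e$ that, with $g=1$, have the circuits $(\zeta_Q,\,g\mapsto-)$. Indeed, let $h\in O$, $\delta=+$, and let $Y$ be as in the lemma. Write $h=\sum_{y\in Y}\gamma_yn_y$. Then $\langle h,p_X-p_Y\rangle=\sum_{y\in Y\setminus X}\gamma_y\varphi_y(p_X)>0$, because $\operatorname{sgn}\varphi_y(p_X)=W(y)=\tau_Y(y)=\operatorname{sgn}\gamma_y$. So every vertex in $\mathcal X$ would lie above another one. The first and third rows of the table give an explicit cycle of decreasing heights: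
\[
P_1\cup b_3\to P_3\cup a_1\to P_3\cup b_2\to P_2\cup a_3\to P_2\cup b_1\to P_1\cup a_2\to P_1\cup b_3 .
\]
\end{remark}

\section{A grid of rotated copies}\label{sec:grid}

The configuration obstructs only the directions in $O$, so we use rotated copies. The sets $RO$ with $R\in SO(3)$ are open and cover $S^2$, because $SO(3)$ acts transitively. By compactness there are $R_1,\dots,R_m\in SO(3)$ with $\bigcup_jR_jO=S^2$. Put $\operatorname{sgn}_j(v)=\operatorname{sgn}(R_j^{-1}v)$; its entries are the signs of $\langle R_jn_e,v\rangle$.

Let $N\ge2$ be an integer, to be fixed in Section~\ref{sec:ramsey}, and $[N]=\{1,\dots,N\}$. A \emph{cluster} is a pair $u=(\alpha,j)$ with $\alpha\in[N]^3$ and $1\le j\le m$. Each cluster has its own copy $E_u$ of $E_0$, a center $p_u\in\mathbb R^3$ close to $\alpha$, and normals $n^u_e$ close to $R_jn_e$ for $e\in E_u\cong E_0$. Let $E$ be the disjoint union of the $E_u$. For $e\in E_u$ let $\varphi_e(p)=\langle n^u_e,p-p_u\rangle$, and identify this affine function with its coefficient vector $(n^u_e,-\langle n^u_e,p_u\rangle)\in\mathbb R^4$. So all six planes of a cluster pass through its center. For $x,y,w\in E_u$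 and $f\notin E_u$,
\begin{equation}\label{eq:det31}
\det(\varphi_x,\varphi_y,\varphi_w,\varphi_f)=\det(n^u_x,n^u_y,n^u_w)\cdot\varphi_f(p_u).
\end{equation}
To see this, apply the map $(\nu,t)\mapsto(\nu,\langle\nu,p_u\rangle+t)$ of determinant $1$, which replaces the last coordinate of an affine function by its value at $p_u$; this value is $0$ for $x,y,w$.

\begin{lemma}\label{lem:param}
The centers and normals can be chosen such that:
\begin{itemize}
\item[(G1)] $\operatorname{sgn}\det(n^u_x,n^u_y,n^u_w)=\operatorname{sgn}\det(n_x,n_y,n_w)$ for all $u$ and all triples in $E_u\cong E_0$;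
\item[(G2)] $\operatorname{sgn}\langle n^u_e,p_{u'}-p_u\rangle=\operatorname{sgn}\langle R_jn_e,\alpha'-\alpha\rangle$ for $u=(\alpha,j)$, $u'=(\alpha',i)$, $\alpha\neq\alpha'$, $e\in E_u$, whenever the right side is nonzero;
\item[(G3)] any four of the $\varphi_e$ that are not all from one cluster are linearly independent.
\end{itemize}
\end{lemma}

\begin{proof}
Conditions (G1) and (G2) are finitely many strict inequalities that hold at the ideal values $p_u=\alpha$, $n^u_e=R_jn_e$ (for (G1) because $\det R_j=1$). They define a nonempty open set of parameters. Each determinant in (G3) is a polynomial in the parameters, and a nonempty open set is not covered by the zero sets of finitely many nonzero polynomials. It remains to see that these polynomials are nonzero. If three elements lie in one cluster, the determinant is \eqref{eq:det31}, a product of two nonzero polynomials. For the distributions $2{+}2$, $2{+}1{+}1$ and $1{+}1{+}1{+}1$, list the four elements so that the first two share no cluster with the last two. Set the centers of the first two to $0$ and those of the last two to $(1,0,1)$, and take the normals $(1,0,0)$, $(0,1,0)$, $(0,0,1)$, $(1,0,0)$.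 The coefficient vectors $(1,0,0,0)$, $(0,1,0,0)$, $(0,0,1,-1)$, $(1,0,0,-1)$ are independent.
\end{proof}

Fix such a choice. By \eqref{eq:det31} and (G3), the sign $\sigma_f(u)=\operatorname{sgn}\varphi_f(p_u)$ is nonzero for $f\notin E_u$. We now resolve each sixfold point $p_u$ into an infinitesimal copy of $\mathcal G$. For a $4$-tuple $B$ of elements of $E$ let $\chi(B)=\chi_{\mathcal G}(B)$ if $B$ lies in one cluster $E_u\cong E_0$, and let $\chi(B)$ be the sign of the determinant of the $\varphi_e$ otherwise. From inside the cluster $u$, an element $f\notin E_u$ has constant sign and plays the role of $g$: by \eqref{eq:det31}, (G1), \eqref{eq:eps} and \eqref{eq:fg},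
\begin{equation}\label{eq:fasg}
\chi(x,y,w,f)=\sigma_f(u)\,\chi_{\mathcal G}(x,y,w,g)\qquad(x,y,w\in E_u,\ f\notin E_u).
\end{equation}

\begin{proposition}\label{prop:M}
The map $\chi$ is the chirotope of a uniform oriented matroid $\mathcal M$ of rank $4$ on $E$. For every $4$-set $Q\subset E_u$ and every $f\notin E_u$,
\begin{equation}\label{eq:circuit}
(\zeta_Q,\ f\mapsto-\sigma_f(u))\ \text{ is a circuit of }\mathcal M .
\end{equation}
\end{proposition}

\begin{proof}
We check (F1) for $A=\{x_1,x_2,y_1,\dots,y_4\}$. A bracket inside a cluster has determinant $0$, since its four functions vanish at the center; all other brackets have nonzero determinant by (G3). If every cluster contains at most four elements of $A$, at most one $4$-subset of $A$ lies in a cluster, and Lemma~\ref{lem:GP} applies. If $A=A'\cup f$ with $A'\subset E_u$ and $f\notin E_u$, then by \eqref{eq:fasg} $\chi$ agrees on $A$ with $\chi_{\mathcal G}$ on $A'\cup g$, except for a factor $\sigma_f(u)$ on the brackets containing $f$. If $f$ is one of the $x_k$, each product gets this factor twice; if $f$ is one of the $y_k$, each product gets it once. So the three signs are those for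 $\mathcal G$ times a common sign. If $A=E_u$, the condition is (F1) for $\mathcal G$.

By (F2) and \eqref{eq:fasg}, a circuit on $Q\cup f$ is obtained from the circuit $(\zeta_Q,\,g\mapsto-)$ of $\mathcal G$ by multiplying the entries on $Q$ by $\sigma_f(u)$. Multiplying the whole vector by $\sigma_f(u)$ gives \eqref{eq:circuit}.
\end{proof}

For $\eta=\pm$, a tope $K$ is \emph{near $\eta u$} if $K|_Q=\eta\zeta_Q$ for some $4$-set $Q\subset E_u$. Thus a tope near $u$ lies in one of the infinitesimal tetrahedra at $p_u$, and a tope near $-u$ is the negative of such a tope. By (F4) some tope is near $u$. A tope near $u'$ sees every other cluster as it is seen from the point $p_{u'}$.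

\begin{lemma}\label{lem:near}
\begin{itemize}
\item[(a)] If $K$ is near $\eta u$, then $K(f)=\eta\sigma_f(u)$ for all $f\notin E_u$. No tope is near both $u$ and $-u$.
\item[(b)] Let $u=(\alpha,j)$, $u'=(\alpha',i)$ with $\alpha\ne\alpha'$, and let $K$ be near $\eta u'$. Then $K$ is near neither $u$ nor $-u$. If $\operatorname{sgn}_j(\alpha'-\alpha)$ is defined, then $K|_{E_u}=\eta\operatorname{sgn}_j(\alpha'-\alpha)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The tope $K$ agrees with $\eta$ times the circuit \eqref{eq:circuit} on $Q$, so by (F3) it disagrees at $f$. Since $E\neq E_u$, this determines $\eta$.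

(b) By (a), $K(e)=\eta\sigma_e(u')=\eta\operatorname{sgn}\langle n^u_e,p_{u'}-p_u\rangle\neq0$ for $e\in E_u$, and (G2) gives the last claim. Let $Q\subset E_u$ be a $4$-set. By \eqref{eq:dep}, \eqref{eq:eps} and (G1) there is a dependency $\sum_{e\in Q}\gamma_en^u_e=0$ with $\operatorname{sgn}\gamma_e=\zeta_Q(e)$. If $K|_Q=\pm\zeta_Q$, the terms of $\sum_{e\in Q}\gamma_e\langle n^u_e,p_{u'}-p_u\rangle=0$ would be nonzero and of one sign, which is impossible.
\end{proof}

\section{A good ordering at one cluster}\label{sec:local}

In this section $<$ is a good ordering of the topes of $\mathcal M$ and $u$ is a fixed cluster. A pattern $D$ on $X$ \emph{occurs before} a tope $C$ if $K|_X=D$ for some tope $K<C$. Let $T(u)$ be the first tope near $u$ or $-u$, the moment at which the ordering arrives at the cluster, and let $\eta(u)$ be the sign such that $T(u)$ is near $\eta(u)u$. The first lemma is the analogue of Example~\ref{ex:hexagon}: no vertex of the cluster is completed before the arrival.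

\begin{lemma}\label{lem:eight}
For no triple $X\subset E_u$ do all eight patterns on $X$ occur before $T(u)$.
\end{lemma}

\begin{proof}
Let $I=\{K:K<T(u)\}$. No tope in $I$ has the pattern $\pm\zeta_Q$ on a $4$-set $Q\subset E_u$, so $I|_{E_u}$ shatters no $4$-set. If it shattered $X$, it would contain an $X$-cube $\{(D,\rho)\}$ by Lemma~\ref{lem:cube}. Take $e\in E_u\setminus X$, $Q=X\cup e$ and $s=\rho(e)\zeta_Q(e)$. The member of the cube with $D=s\zeta_Q|_X$ restricts to $s\zeta_Q$ on $Q$, a contradiction.
\end{proof}

The cube lemma produces cubes, and Lemma~\ref{lem:cycle} speaks about vertices. The link is that eight topes forming an $X$-cube on $E_u$ look like the eight chambers around the vertex $X$ or around its antipode.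

\begin{lemma}\label{lem:vertex}
Let $X\subset E_u$ be a triple, and suppose that all members of an $X$-cube $\{(D,\rho)\}\subset\{\pm\}^{E_u}$ are restrictions of topes. Then there is a sign $\eta'$ with $\rho(e)=\eta'\zeta_{X\cup e}(e)$ for all $e\in E_u\setminus X$.
\end{lemma}

\begin{proof}
The triple $X$ is a maximal flat different from $E$; let $V$ be a cocircuit with zero set $X$. For distinct $e,e'\in E_u\setminus X$ let $Z$ be a circuit with support $X\cup\{e,e'\}$. If $Z(e)\rho(e)=Z(e')\rho(e')=s$, a tope restricting to $(sZ|_X,\rho)$ agrees with the circuit $sZ$ on its support, contradicting (F3). So $Z(e)\rho(e)=-Z(e')\rho(e')$. The supports of $Z$ and $V$ meet in $\{e,e'\}$, so orthogonality gives $Z(e)V(e)=-Z(e')V(e')$. Multiplying the two equations, $\rho(e)V(e)=\rho(e')V(e')$. Hence $\rho=\pm V$ on $E_u\setminus X$.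

Fix $f\notin E_u$ and choose the sign of $V$ such that $V(f)=\sigma_f(u)$. For $e\in E_u\setminus X$, the support of the circuit \eqref{eq:circuit} with $Q=X\cup e$ meets that of $V$ in $\{e,f\}$, and the product at $f$ is $-$. So the product at $e$ is $+$, that is, $V(e)=\zeta_{X\cup e}(e)$.
\end{proof}

Now we show that the cluster cannot be approached from below in a direction of $O$.

\begin{proposition}\label{prop:local}
There are no $\eta=\pm$ and $h\in O$ such that, for every $v$ with $\operatorname{sgn}(v)$ defined and $\langle h,v\rangle<0$, the pattern $\eta\operatorname{sgn}(v)$ on $E_u\cong E_0$ occurs before $T(u)$.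
\end{proposition}

\begin{proof}
Suppose that $\eta$ and $h$ exist. By Lemma~\ref{lem:below}, on each $X\in\mathcal X$ all patterns other than $\eta\tau_X$ occur before $T(u)$. By Lemma~\ref{lem:eight}, $\eta\tau_X$ does not. All patterns on sets of size at most $2$ occur before $T(u)$: by Lemma~\ref{lem:T} such a set is a proper subset of some $X\in\mathcal X$, so its pattern extends to a pattern on $X$ different from $\eta\tau_X$.

Let $C$ be the first tope with $C|_X=\eta\tau_X$ for some $X\in\mathcal X$. Then $C\ge T(u)$. This is the moment at which the first distinguished vertex is passed.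

\emph{The triple $X$ is unique.} Suppose also $C|_Y=\eta\tau_Y$ with $Y\in\mathcal X$, $Y\neq X$. By the choice of $C$ and \eqref{eq:first}, $X,Y\in J(C)$. As the ordering is good, $X\cap Y\in J(C)$. But $|X\cap Y|\le2$, so the pattern $C|_{X\cap Y}$ occurs before $T(u)\le C$, a contradiction.

\emph{The tope $C$ sits at the vertex $X$ or at its antipode.} Let $I=\{K:K\le C\}$. Then $I|_{E_u}$ shatters $X$. It shatters no $Y\in\mathcal X\setminus\{X\}$, since $\eta\tau_Y$ is realized neither by $C$ nor before $C$. By Lemma~\ref{lem:T} every $4$-subset of $E_u$ contains such a $Y$, so no $4$-subset is shattered. By Lemma~\ref{lem:cube} there is an $X$-cube $\{(D,\rho)\}\subseteq I|_{E_u}$. The only tope in $I$ with pattern $\eta\tau_X$ on $X$ is $C$, so $C|_{E_u}=(\eta\tau_X,\rho)$. By Lemma~\ref{lem:vertex}, $C(e)=\eta'\zeta_{X\cup e}(e)$ for all $e\in E_u\setminus X$ and some sign $\eta'$.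

Apply Lemma~\ref{lem:cycle} to $W=\eta C|_{E_u}$ and $\delta=\eta\eta'$. It gives $Y\in\mathcal X$, $Y\neq X$, with $C|_Y=\eta\tau_Y$, contradicting the uniqueness of $X$.
\end{proof}

\section{Some cluster is approached from below}\label{sec:ramsey}

We show that for large $N$ every total ordering of the topes of $\mathcal M$ creates, at some cluster, the situation excluded by Proposition~\ref{prop:local}. The arrival times $T(u)$ and signs $\eta(u)$ are defined for any ordering. For a cluster $u$ let $\mathcal B(u)$ be the set of $D\in\mathcal D$ such that the pattern $\eta(u)D$ on $E_u$ does not occur before $T(u)$. These are the views from afar that are still unseen at the arrival.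

The idea is the following. Ignore the signs $\eta$ for a moment. If the view of $u$ from the direction $v$ is unseen at time $T(u)$, then by Lemma~\ref{lem:near} no cluster lying in direction $v$ from $u$ has been reached: arrival times increase along unseen directions. If unseen directions add up to $0$, one can walk in a closed loop with increasing times. For this the sets $\mathcal B$ must be known in advance at all points of the loop, which is arranged by a Ramsey argument.

A \emph{color} is a tuple $\kappa=(\eta_j,\mathcal B_j)_{j=1}^m$ with $\eta_j=\pm$ and $\mathcal B_j\subseteq\mathcal D$. The number of colors does not depend on $N$. An ordering assigns to $\alpha\in[N]^3$ the color $\kappa(\alpha)=(\eta(\alpha,j),\mathcal B(\alpha,j))_{j=1}^m$. For a color $\kappa$ put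
\[
\Gamma_j=\{v\in\mathbb R^3:\ \operatorname{sgn}_j(v)\text{ is defined and lies in }\mathcal B_j\}.
\]
This set is open, closed under positive scaling, and does not contain $0$. A \emph{$\kappa$-move from $j$ to $i$} is a vector $v\in\mathbb Z^3$ with $\eta_j\eta_iv\in\Gamma_j$, that is, $\eta_j\eta_i\operatorname{sgn}_j(v)\in\mathcal B_j$. The color $\kappa$ is \emph{cyclic} if there are indices $j_0,j_1,\dots,j_l=j_0$ with $l\ge1$ and $\kappa$-moves $v_k$ from $j_{k-1}$ to $j_k$ with $v_1+\dots+v_l=0$.

\begin{lemma}\label{lem:A}
Let $\kappa(\alpha)=\kappa(\alpha')=\kappa$ and $\alpha'-\alpha=tv$ with $t>0$, where $v$ is a $\kappa$-move from $j$ to $i$. Then $T(\alpha,j)<T(\alpha',i)$.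
\end{lemma}

\begin{proof}
As $v\neq0$, we have $\alpha\ne\alpha'$. The tope $K=T(\alpha',i)$ is near $\eta_i(\alpha',i)$. By Lemma~\ref{lem:near}(b), $K\neq T(\alpha,j)$, and the restriction of $K$ to $E_{(\alpha,j)}$ is $\eta_i\operatorname{sgn}_j(v)=\eta_jD$ with $D=\eta_j\eta_i\operatorname{sgn}_j(v)$. Since $D\in\mathcal B_j=\mathcal B(\alpha,j)$, the pattern $\eta_jD$ does not occur before $T(\alpha,j)$. So $K>T(\alpha,j)$.
\end{proof}

\begin{lemma}\label{lem:C}
If $\kappa$ is not cyclic, there are $j$ and $h\in R_jO$ such that no $v\in\Gamma_j$ has $\langle h,v\rangle<0$.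
\end{lemma}

\begin{proof}
If some $\Gamma_j$ is empty, take any $h\in R_jO$. So let all $\Gamma_j$ be nonempty. Being open and closed under positive scaling, each contains integer vectors.

All $\eta_j$ are equal. Otherwise let $\eta_j\ne\eta_i$ and take integer vectors $v\in\Gamma_j$, $w\in\Gamma_i$. Then $v$ is a move from $j$ to $j$, $-v$ from $j$ to $i$, $w$ from $i$ to $i$, and $-w$ from $i$ to $j$. Their sum is $0$, so $\kappa$ would be cyclic.

Hence every integer vector in $\Gamma_j$ is a move from $j$ to any $i$. Let $G$ be the set of all sums $v_1+\dots+v_l$ with $l\ge1$ and $v_k\in\bigcup_j\Gamma_j$. It is closed under addition and positive scaling, hence convex. Suppose $0=v_1+\dots+v_l$ with $v_k\in\Gamma_{i_k}$. As the $\Gamma_j$ are open, we can move $v_2,\dots,v_l$ slightly to rational vectors and redefine $v_1=-v_2-\dots-v_l$, keeping $v_k\in\Gamma_{i_k}$ for all $k$. After clearing denominators, $v_k$ is a move from $i_k$ to $i_{k+1}$, where $i_{l+1}=i_1$, and $\kappa$ would be cyclic. So $0\notin G$. A nonempty convex set in $\mathbb R^3$ that does not contain $0$ lies in a half-space $\{v:\langle h,v\rangle\ge0\}$ with $h$ a unit vector.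 Choose $j$ with $h\in R_jO$.
\end{proof}

The last sentence of this proof is where the covering of the sphere by the sets $R_jO$ is used: the ordering determines $h$, and we need a copy of the six planes that obstructs this $h$. Cyclic colors are dealt with by the following theorem.

\begin{theorem}[Gallai's theorem; Gallai--Witt]\label{thm:gallai}
For every finite set $F\subset\mathbb Z^3$ and every $q$ there is $N_0$ such that for $N\ge N_0$ every coloring of $[N]^3$ with $q$ colors has a monochromatic set $\alpha_0+tF\subset[N]^3$ with $\alpha_0\in\mathbb Z^3$ and $t\in\mathbb Z_{>0}$.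
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
For each cyclic color fix one cycle of moves as in the definition. Let $F\subset\mathbb Z^3$ consist of $0$ and the partial sums $v_1+\dots+v_k$ of all these finitely many cycles. The set $F$ depends only on the $n_e$ and the $R_j$, not on $N$ or on an ordering. Fix $N\ge2$ so large that Theorem~\ref{thm:gallai} holds for $F$ and the number of colors. This fixes $\mathcal M$. Suppose that $\mathcal M$ has a good ordering.

There is a monochromatic set $\alpha_0+tF\subset[N]^3$, of color $\kappa$ say, and it contains $\alpha_0$. If $\kappa$ were cyclic, the points $\alpha_k=\alpha_0+t(v_1+\dots+v_k)$ of its fixed cycle would all have color $\kappa$, and Lemma~\ref{lem:A} would give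
\[
T(\alpha_0,j_0)<T(\alpha_1,j_1)<\dots<T(\alpha_l,j_l)=T(\alpha_0,j_0),
\]
which is absurd. So $\kappa=\kappa(\alpha_0)$ is not cyclic.

Take $j$ and $h$ from Lemma~\ref{lem:C}, and put $u=(\alpha_0,j)$ and $h'=R_j^{-1}h\in O$. Let $v'$ be a vector with $\operatorname{sgn}(v')$ defined and $\langle h',v'\rangle<0$, and let $v=R_jv'$. Then $\langle h,v\rangle<0$, so $v\notin\Gamma_j$, and $\operatorname{sgn}(v')=\operatorname{sgn}_j(v)\in\mathcal D\setminus\mathcal B(u)$. Thus the pattern $\eta(u)\operatorname{sgn}(v')$ on $E_u$ occurs before $T(u)$. This contradicts Proposition~\ref{prop:local}, so $\mathcal M$ has no good ordering.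
\end{proof}

\section{The threshold rank}\label{sec:ranks}

We prove Theorem~\ref{thm:ranks}.

\subsection{Ranks at least four}

For an oriented matroid $\mathcal M$ on $E$ let $\mathcal M'=\mathcal M\oplus\{c\}$ be obtained by adding a coloop $c$: its covectors are the pairs $(V,s)$ with $V$ a covector of $\mathcal M$ and $s\in\{+,-,0\}$. Its rank is one more than that of $\mathcal M$, it is loopless if $\mathcal M$ is, its topes are the pairs $(C,\pm)$, and its flats are $X$ and $X\cup c$ for flats $X$ of $\mathcal M$.

\begin{lemma}\label{lem:coloop}
If $\mathcal M'$ has a good ordering, so has $\mathcal M$.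
\end{lemma}

\begin{proof}
Order the topes $C$ of $\mathcal M$ by the first occurrence of a copy $(C,\pm)$, and let $(C,s)$ be the first copy of $C$. Let $X$ be a flat of $\mathcal M$. If a tope $(K,t)$ before $(C,s)$ agrees with it on $X$, then $K\neq C$, and $K$ precedes $C$ and agrees with it on $X$. Conversely, if $K$ precedes $C$ and agrees with it on $X$, the first copy of $K$ comes before $(C,s)$ and agrees with it on $X$. So $J_{\mathcal M}(C)$ consists of the members of $J_{\mathcal M'}((C,s))$ that do not contain $c$. This family is closed under intersection, so $J_{\mathcal M}(C)$ is principal.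
\end{proof}

Adding coloops to the oriented matroid of Theorem~\ref{thm:main} gives loopless oriented matroids without good orderings in every rank $r\ge4$.

\subsection{Further standard facts, and ranks at most two}

Two non-loops $e,e'$ are \emph{parallel} if $V(e)=V(e')$ for all covectors $V$ or $V(e)=-V(e')$ for all $V$; equivalently, $\{e,e'\}$ is dependent. An oriented matroid is \emph{simple} if it has no loops and no parallel pairs. Parallel elements separate the same pairs of topes and lie in the same flats, so deleting all but one element of each parallel class does not change the problem. We may thus assume $\mathcal M$ simple, and we may reorient elements. We use three more facts from \cite{OM}.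

\begin{itemize}
\item[(F5)] For $A\subseteq E$, the vectors $V|_A$ are the covectors of the \emph{restriction} $\mathcal M|A$. For a non-loop $a$, the vectors $V|_{E\setminus a}$ with $V(a)=0$ are the covectors of the \emph{contraction} $\mathcal M/a$, in which $B$ is independent if and only if $B\cup a$ is independent in $\mathcal M$.
\item[(F6)] Every oriented matroid of rank $2$ is realizable: its nonzero covectors are the sign vectors of linear forms on $\mathbb R^2$ at the points of the unit circle. If it is simple with $n$ elements, $2n$ topes and $2n$ cocircuits alternate around the circle, and on the way from a tope $K$ to $-K$ each element changes its sign exactly once.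
\item[(F7)] (Lexicographic extension.) If $(b_1,\dots,b_r)$ is a basis of $\mathcal M$, there is an oriented matroid $\mathcal M^+$ of rank $r$ on $E\cup g$ with $\mathcal M^+|E=\mathcal M$ such that each cocircuit $V$ of $\mathcal M$, extended at $g$ by the first nonzero sign among $V(b_1),\dots,V(b_r)$, is a cocircuit of $\mathcal M^+$.
\end{itemize}

In rank $0$ we have $E=\emptyset$, one tope, and $J=L$. In rank $1$ there are two topes, with filters $L=\{\emptyset,E\}$ and $\{E\}$. In rank $2$ let $n=|E|$; the flats are $\emptyset$, the singletons and $E$. List first $n+1$ consecutive topes $K_0,\dots,K_n=-K_0$ of the circle, where $K_{i-1}$ and $K_i$ differ exactly in $e_i$ and $E=\{e_1,\dots,e_n\}$, and then the others in any order. We have $J(K_0)=L$. For $i\ge1$,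
\begin{equation}\label{eq:path}
e_i\in S(K_j,K_i)\ \text{ for } j<i\quad\text{and}\quad S(K_{i-1},K_i)=\{e_i\},\quad\text{so}\quad J(K_i)=\{X\in L:e_i\in X\}.
\end{equation}
For the other topes $J=\{E\}$, because $K_0$ and $-K_0$ already realize both signs on every element.

\subsection{Rank three: the local orders}

Let $\mathcal M$ be simple of rank $3$ with $n=|E|$. Let $L_2$ be the set of flats of rank $2$, the vertices of the picture in Figure~\ref{fig:sweep}. Two distinct members of $L_2$ share at most one element. For $a\ne b$ let $ab\in L_2$ be the flat spanned by $a,b$; a triple $a,b,c$ is independent if and only if $c\notin ab$. We imitate Example~\ref{ex:threelines}. There are no heights by which to sort the vertices. What is available is a starting position of the sweep, namely a line at infinity, and the order of the vertices along each single line.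

Let $\mathcal M^+=\mathcal M\cup g$ be a lexicographic extension. A cocircuit does not vanish on a whole basis, so by (F7) every $X\in L_2$ is the zero set of a cocircuit of $\mathcal M^+$; let $V_X$ be the one with $V_X(g)=+$. In particular $\{g,a,b\}$ is independent for all $a\neq b$ in $E$, so $\mathcal M^+/g$ is a simple oriented matroid of rank $2$ on $E$. Take half of its circle. After reorientation, and for a suitable linear order $e_1<\dots<e_n$ of $E$, it consists of the topes $K_0,\dots,K_n$, where $K_i$ is $-$ on $e_1,\dots,e_i$ and $+$ on the rest, and of a cocircuit $\Phi_{e_i}$ between $K_{i-1}$ and $K_i$. By (F5) the $K_i$ are topes of $\mathcal M$, and the $\Phi_a$ are covectors of $\mathcal M^+$ with $\Phi_a(g)=\Phi_a(a)=0$ and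
\[
\Phi_a(d)=+\ \text{ for }d>a,\qquad \Phi_a(d)=-\ \text{ for }d<a .
\]
In Figure~\ref{fig:sweep}, $\Phi_a$ is the lower end of the line $a$.

Fix $a\in E$. The contraction $\mathcal M^+/a$ has rank $2$. Its parallel classes are the sets $X\setminus a$ with $a\in X\in L_2$ and $\{g\}$, and its cocircuits are the $\pm V_X$ with $a\in X$ and $\pm\Phi_a$. Walk along its circle from $\Phi_a$ to $-\Phi_a$ through the half on which $g$ is positive. One meets each $V_X$ with $a\in X$ once; let $\prec_a$ be the resulting linear order on the flats $X\in L_2$ containing $a$. An element $d\in E\setminus a$ starts with the sign $\Phi_a(d)$ and changes it exactly at $V_{ad}$. Thus, for $a\in Y\in L_2$ and $d\in E\setminus Y$,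
\begin{equation}\label{eq:VY}
V_Y(d)=\Phi_a(d)\ \text{ if }Y\prec_aad,\qquad V_Y(d)=-\Phi_a(d)\ \text{ if }ad\prec_aY .
\end{equation}
The orders along the three sides of a triangle are compatible.

\begin{lemma}\label{lem:triple}
For an independent triple $a<b<c$,
\[
ab\prec_aac\iff ab\prec_bbc\iff ac\prec_cbc .
\]
\end{lemma}

\begin{proof}
As $\Phi_a(c)=\Phi_b(c)=+$, by \eqref{eq:VY} the first two statements are both equivalent to $V_{ab}(c)=+$. As $\Phi_b(a)=\Phi_c(a)=-$, the statements $bc\prec_bab$ and $bc\prec_cac$ are both equivalent to $V_{bc}(a)=-$. Their negations are the second and third statements.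
\end{proof}

The triple is of \emph{type A}, with \emph{sequence} $(ab,ac,bc)$, if the three statements hold, and of \emph{type B}, with sequence $(bc,ac,ab)$, otherwise. Of any two of the three flats, the one that is earlier in the sequence precedes the other in the order $\prec$ of their common element. Figure~\ref{fig:sweep} shows type A.

\subsection{Rank three: positions of the sweep}

A position of the sweep is described by the set of vertices already passed. Call $F\subseteq L_2$ \emph{closed} if $X\in F$, $a\in X\cap Y$ and $Y\prec_aX$ imply $Y\in F$. The sweeping line should then cross the elements in the order $<_F$ obtained from $<$ by reversing the pairs that have met: $x<_Fy$ if $x<y$ and $xy\notin F$, or $y<x$ and $xy\in F$.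

\begin{lemma}\label{lem:order}
Let $F$ be closed. Then $<_F$ is a linear order. Let $x<_Fy<_Fz$ be an independent triple, and list those of $xy,xz,yz$ that are not in $F$ in the order of the sequence. If the list has one entry, it is not $xz$. If the list has two or three entries, the second one is $xz$.
\end{lemma}

\begin{proof}
Let $a<b<c$ be independent. As $F$ is closed, the flats of the triple that lie in $F$ form an initial segment of its sequence. The eight cases are as follows.
\[
\begin{array}{c|c|c|l}
\text{type}&\text{flats in }F&xyz&\text{flats not in }F\\ \hline
A&\text{none}&abc&(ab,ac,bc)=(xy,xz,yz)\\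
A&ab&bac&(ac,bc)=(yz,xz)\\
A&ab,ac&bca&(bc)=(xy)\\
B&\text{none}&abc&(bc,ac,ab)=(yz,xz,xy)\\
B&bc&acb&(ac,ab)=(xy,xz)\\
B&bc,ac&cab&(ab)=(yz)\\
A\text{ or }B&\text{all}&cba&\text{none}
\end{array}
\]
So $<_F$ orders each independent triple linearly, and the lists are as claimed. On a dependent triple all three pairs span the same flat, so $<_F$ is $<$ or its reverse. A relation that decides every pair in exactly one way and is transitive on all triples is a linear order.
\end{proof}

The key point is that the sweep never gets stuck. Following the $\prec$-minima from line to line could a priori lead around a cycle, as in Remark~\ref{rem:cycle}. In rank $3$ the order $<_F$ provides a distance that decreases along such a walk.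

\begin{lemma}\label{lem:next}
If $F\neq L_2$ is closed, there is $X\in L_2\setminus F$ that for every $a\in X$ is the $\prec_a$-minimum of $\{Y\in L_2\setminus F:a\in Y\}$. The set $F\cup\{X\}$ is closed.
\end{lemma}

\begin{proof}
For $a$ lying in some flat of $L_2\setminus F$, let $\mu(a)$ be the $\prec_a$-minimum of these flats. Suppose that no $X$ exists. Then for every such $a$ there is $a'\in\mu(a)$ with $\mu(a')\ne\mu(a)$. So there is an infinite sequence $d_0,d_1,\dots$ with $d_{k+1}\in\mu(d_k)$ and $\mu(d_{k+1})\neq\mu(d_k)$. Fix $k$ and put $X=\mu(d_k)=d_kd_{k+1}$ and $Y=\mu(d_{k+1})=d_{k+1}d_{k+2}$. As $X\neq Y$, we have $d_{k+2}\notin X$, so the triple $d_k,d_{k+1},d_{k+2}$ is independent; let $Z=d_kd_{k+2}$ be its third flat. Both $X,Y$ lie outside $F$, and $Y\prec_{d_{k+1}}X$ by the minimality of $Y$. If $Z\notin F$, then $X\prec_{d_k}Z$ by the minimality of $X$. So the list of Lemma~\ref{lem:order} is $(Y,X)$ or $(Y,X,Z)$, and $X=xz$. This means that $d_{k+2}$ lies strictly between $d_k$ and $d_{k+1}$ in $<_F$. Hence the distance between the positions of $d_k$ and $d_{k+1}$ in $<_F$ decreases strictly with $k$, which is impossible. Finally,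 if $a\in X\cap Y$ and $Y\prec_aX$, then $Y\in F$ by minimality, so $F\cup\{X\}$ is closed.
\end{proof}

We obtain closed sets $\emptyset=F_0\subset F_1\subset\dots\subset F_M=L_2$ with $F_k=F_{k-1}\cup\{X_k\}$ and $X_k$ as in Lemma~\ref{lem:next} for $F_{k-1}$. For closed $F$ let $f_1<_F\dots<_Ff_n$ be the elements of $E$, and let $K^F_i$ be $-$ on $f_1,\dots,f_i$ and $+$ on $f_{i+1},\dots,f_n$. These should be the chambers met by the sweeping line in position $F$. Note that $K^{F_0}_i=K_i$.

\begin{lemma}\label{lem:block}
Let $F=F_{k-1}$, $X=X_k$, $s=|X|$. Then $X=\{f_{p+1},\dots,f_{p+s}\}$ for some $p$, the order $<_{F_k}$ arises from $<_F$ by reversing the block $X$, and $K^{F_k}_i=K^F_i$ unless $p<i<p+s$. All $K^{F_j}_i$ are topes of $\mathcal M$.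
\end{lemma}

\begin{proof}
Suppose $x<_Fy<_Fz$ with $x,z\in X$ and $y\notin X$. The triple is independent and $xz=X\notin F$. By Lemma~\ref{lem:order} the list starts with $xy$ or $yz$. This flat is not in $F$ and precedes $X$ in $\prec_x$ or $\prec_z$, contradicting the choice of $X$. So $X$ is an interval of $<_F$. The pairs $x,y$ with $xy=X$ are exactly the pairs in $X$, which gives the second and third claims.

For the last claim we use induction on $k$; the $K_i^{F_0}$ are topes. Assume that the $K^F_i$ are topes. We show first that $V_X(d)=K^F_p(d)$ for $d\in E\setminus X$. Let $a\in X$. If $ad\notin F$, then $X\prec_aad$ by the choice of $X$, so $V_X(d)=\Phi_a(d)$ by \eqref{eq:VY}; this is $+$ if and only if $a<d$, which means $a<_Fd$. If $ad\in F$, then $ad\prec_aX$ because $F$ is closed and $X\notin F$, so $V_X(d)=-\Phi_a(d)$; this is $+$ if and only if $d<a$, which again means $a<_Fd$. In both cases $V_X(d)=+$ exactly when $d$ comes after the block $X$, that is, when $K^F_p(d)=+$.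

Let $1\le q\le s-1$. Off $X$, the vector $K^{F_k}_{p+q}$ equals $K^F_p$, hence $V_X$. On $X$ it is $-$ on the last $q$ elements $f_{p+s-q+1},\dots,f_{p+s}$ and $+$ on the others, so it equals $-K^F_{p+s-q}$ there. Therefore $K^{F_k}_{p+q}=(V_X|_E)\circ(-K^F_{p+s-q})$ is a covector of $\mathcal M$ without zero entries.
\end{proof}

\subsection{Rank three: the ordering}

List first $K_0,\dots,K_n$ in this order. Then, for $k=1,\dots,M$, list in \emph{step $k$} the $|X_k|-1$ topes $K^{F_k}_{p+q}$ with $1\le q\le|X_k|-1$ and $p$ as in Lemma~\ref{lem:block}, in any order. Finally list all remaining topes in any order. By Lemma~\ref{lem:block}, the topes listed up to the end of step $k$ are exactly the $K^{F_j}_i$ with $j\le k$. For Figure~\ref{fig:sweep} the orders $<_{F_k}$ are $abc$, $bac$, $bca$, $cba$, and we recover the ordering of Example~\ref{ex:threelines}.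

\begin{proposition}\label{prop:rank3}
No tope is listed twice, and the ordering is good.
\end{proposition}

\begin{proof}
\emph{The topes $K_i$.} They are distinct, $J(K_0)=L$, and \eqref{eq:path} holds verbatim, so $J(K_i)$ is generated by the flat $\{e_i\}$ for $i\ge1$.

\emph{A tope $C=K^{F_k}_{p+q}$ of step $k$.} Let $X=X_k$, $F=F_{k-1}$, $s=|X|$. For $j<k$ we have $X\notin F_j$, so $<_{F_j}$ agrees with $<$ on $X$, and the set where $K^{F_j}_i$ is negative meets $X$ in an initial segment of $(X,<)$. The set where $C$ is negative meets $X$ in the last $q$ elements of $(X,<)$. As $1\le q\le s-1$, it is nonempty and misses the minimum of $X$, so it is not an initial segment. The other topes of step $k$ have a different number of negative entries on $X$. So no earlier tope agrees with $C$ on $X$. In particular $C$ was not listed before, and $X\in J(C)$. Let $X'$ be a flat other than $X$ and $E$. Then $|X\cap X'|\le1$. The earlier topes $K^F_p$ and $K^F_{p+s}$ agree with $C$ off $X$, and on $X$ they are constant $+$ and constant $-$. So one of them agrees with $C$ on $X'$, and $X'\notin J(C)$. Hence $J(C)=\{X,E\}$, which is generated by $X$.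

\emph{A remaining tope $C$.} Let $X\in L_2$, $s=|X|$, and $X=X_k$. The topes $K_0,\dots,K_n$ realize $s+1$ patterns on $X$, one for each initial segment of $(X,<)$, and step $k$ realizes $s-1$ further ones. By (F5) all of them, and also $C|_X$, are topes of the simple oriented matroid $\mathcal M|X$ of rank $2$, which has $2s$ topes by (F6). So $C|_X$ has been realized earlier, and $X\notin J(C)$. Every flat other than $E$ lies in some $X\in L_2$ and $J(C)$ is an up-set, so $J(C)=\{E\}$.
\end{proof}

Thus every loopless oriented matroid of rank at most $3$ has a good ordering. Together with Theorem~\ref{thm:main} and Lemma~\ref{lem:coloop}, this proves Theorem~\ref{thm:ranks}.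

\begin{thebibliography}{9}

\bibitem{OM}
Bj\"orner, Las Vergnas, Sturmfels, White, Ziegler, \emph{Oriented Matroids}.

\bibitem{Erratum}
\emph{Erratum to: Shelling-type orderings of regular CW-complexes and acyclic matchings of the Salvetti complex},
\texttt{https://paulmuecksch.github.io/local\_papers/ErratumSalvettiStrat.pdf}.

\end{thebibliography}
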